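# Can finitely many sets share the work of being $K$-trivial?

## 1. Taking turns: the guess "yes" and its simplest tests

We ask for two sets, neither of them $K$-trivial, such that at every length $n$ at least one of the two has an initial segment of length $n$ that is as simple as the length $n$ itself. The first guess is **yes**: let the two sets take turns. While $X$ does something complicated, $Y$ stays quiet and covers the current lengths; then they switch. Each set is complicated infinitely often, so neither is $K$-trivial, and at each length one of them is quiet.

To test this we need exact definitions.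

**Prefix-free complexity.** Fix an optimal prefix-free machine $U$. It is a partial computable function on binary strings, no element of its domain properly extends another, and $K(\sigma)=\min\{|p|:U(p)=\sigma\}$ is, up to an additive constant, minimal among such machines. Since $\mathrm{dom}\,U$ is prefix-free, $\sum_{p\in\mathrm{dom}\,U}2^{-|p|}\le 1$, hence $\sum_\sigma 2^{-K(\sigma)}\le1$. Numbers are identified with strings through the length-lexicographic bijection, so $K(n)$ makes sense and $U(p)$ may be read as a number. Recall $K(n)\le 2\log_2(n+1)+O(1)$.

**$K$-trivial sets.** For $X\subseteq\mathbb N$, identified with an infinite binary sequence, $X\upharpoonright_n$ is the initial segment of length $n$. The set $X$ is *$K$-trivial* if for some $d$ we have $K(X\upharpoonright_n)\le K(n)+d$ for all $n$. Every computable $X$ is an example, because $X\upharpoonright_n$ can be computed from $n$. A Martin-Löf random $Z$ is not $K$-trivial: $K(Z\upharpoonright_n)\ge n-O(1)$, while $K(n)\le 2\log_2(n+1)+O(1)$.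

**Low lengths.** For a constant $c$ put $T_n=\{\sigma\in 2^n:K(\sigma)\le K(n)+c\}$. We say that $X$ is *low at $n$* if $X\upharpoonright_n\in T_n$.

The question, which comes from "Algorithmic Randomness And Measures Of Complexity", is this: are there sets $X,Y$, not $K$-trivial, and a constant $c$ with
$$\forall n\quad \min\{K(X\upharpoonright_n),K(Y\upharpoonright_n)\}\le K(n)+c\ ?$$
In other words: is at every length one of the two low? It is known that this cannot happen for c.e. sets (or c.e. reals): if $A_0,A_1$ are c.e. and not $K$-trivial, then $\forall c\,\exists n\,\forall i<2$, $K(A_i\upharpoonright_n)>K(n)+c$.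

Two standard facts will be used throughout. A function $\nu\ge0$ is *lower semicomputable* if $\nu(x)$ is, uniformly in $x$, the limit of a computable nondecreasing sequence of rationals.

**Coding theorem.** If $\nu\ge 0$ is lower semicomputable and $\sum_x\nu(x)\le 1$, there is $d$ with $K(x)\le-\log_2\nu(x)+d$ whenever $\nu(x)>0$.

**Counting theorem (Chaitin).** For each $c$ there is $\kappa$ such that $|T_n|\le\kappa$ for every $n$.

The second follows from the first. The function $\nu(n)=\sum_{|\sigma|=n}2^{-K(\sigma)}$ is lower semicomputable with sum at most $1$, so $\nu(n)\le 2^{d-K(n)}$ for some fixed $d$. Each $\sigma\in T_n$ contributes at least $2^{-K(n)-c}$ to $\nu(n)$. Hence $|T_n|\le 2^{c+d}$.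

Now some tests.

*One set is random.* If $X$ is Martin-Löf random, then $K(X\upharpoonright_n)\ge n-O(1)>K(n)+c$ for all large $n$. So $Y$ must be low at all large $n$, and $Y$ is $K$-trivial. There is no pair of the desired kind here.

*Low at infinitely many lengths.* This is cheap. Start with the empty string $\sigma_0$. Given $\sigma_k$, use the counting theorem to choose a proper extension $\tau$ of $\sigma_k$ with $K(\tau)>K(|\tau|)+k$; it exists because $\sigma_k$ has more than $\kappa$ extensions of any sufficiently large length. Let $n$ be the number identified with $\tau$, so $n\ge 2^{|\tau|}-1\ge|\tau|$, and put $\sigma_{k+1}=\tau0^{n-|\tau|}$. This string of length $n$ is computable from $n$, so $K(\sigma_{k+1})\le K(n)+O(1)$. The limit $X=\bigcup_k\sigma_k$ is low at infinitely many lengths, for a suitable constant, and the strings $\tau$ show that it is not $K$-trivial.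

So each set alone can be low infinitely often. The issue is whether two such sets can cover *all* lengths. Let us carry out the turn-taking honestly.

## 2. Turn-taking succeeds with any unbounded slack and breaks with a constant one

Here is what alternation really gives. Let $g:\mathbb N\to\mathbb N$ be any function with $g(n)\to\infty$, however slowly. Then there are non-$K$-trivial $X,Y$ and a constant $a_0$ with
$$\forall n\quad\min\{K(X\upharpoonright_n),K(Y\upharpoonright_n)\}\le K(n)+g(n)+a_0 .\tag{1}$$

*Proof.* Choose $a_0$ such that $K(\sigma0^{n-|\sigma|})\le K(\sigma)+K(n)+a_0$ for all $\sigma$ and all $n\ge|\sigma|$ (concatenate a program for $\sigma$ and one for $n$), and $K(0^n)\le K(n)+a_0$ for all $n$. We define $0=n_0<n_1<\cdots$ and $X\upharpoonright_{n_k}$, $Y\upharpoonright_{n_k}$ by recursion. At step $k$ let $(A,B)=(X,Y)$ if $k$ is even and $(A,B)=(Y,X)$ if $k$ is odd. The set $A$ is quiet: it is $0$ on $[n_k,n_{k+1})$. The set $B$ is complicated: by the counting theorem with constant $k$, there is a proper extension $\tau_k$ of $B\upharpoonright_{n_k}$ with $K(\tau_k)>K(|\tau_k|)+k$. Choose $n_{k+1}\ge|\tau_k|$ such that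
$$g(n)\ge K(\tau_k)\quad\text{for all } n\ge n_{k+1},\tag{2}$$
and let $B\upharpoonright_{n_{k+1}}=\tau_k0^{n_{k+1}-|\tau_k|}$.

Let $n\in[n_k,n_{k+1})$. If $k\ge1$, the set $A$ of step $k$ was the set $B$ of step $k-1$, so $A\upharpoonright_n=\tau_{k-1}0^{n-|\tau_{k-1}|}$. Hence $K(A\upharpoonright_n)\le K(\tau_{k-1})+K(n)+a_0\le K(n)+g(n)+a_0$, by (2) for $k-1$. If $k=0$, then $A\upharpoonright_n=0^n$, and (1) holds as well. Each of $X,Y$ plays the role of $B$ infinitely often, so each has initial segments $\tau_k$ with $K(\tau_k)>K(|\tau_k|)+k$ for infinitely many $k$. Neither is $K$-trivial. $\square$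

With a constant in place of $g$, the exact point of failure is the choice (2). Without slack one would need an $n_{k+1}$ such that $\tau_k0^{n-|\tau_k|}\in T_n$ for all $n\ge n_{k+1}$, and *for all but finitely many $k$ there is none*. Indeed, at most $\kappa$ sets $Z$ can satisfy $Z\upharpoonright_n\in T_n$ for almost all $n$: given $\kappa+1$ such sets, some large $T_n$ would contain $\kappa+1$ different strings. Now let $Z_k=\tau_k0^\infty$. A fixed $Z$ equals $Z_k$ for only finitely many $k$, since $Z=Z_k$ for infinitely many $k$ would make the computable set $Z$ satisfy $K(Z\upharpoonright_{|\tau_k|})>K(|\tau_k|)+k$ infinitely often. So all but finitely many $Z_k$ fail to be low at infinitely many lengths. A set that has once been complicated cannot go quiet and stay in charge for as long as we like.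

This breaks one construction only. In fact every construction breaks, and for any finite number of sets.

**Theorem 1.** *Let $r\ge1$, $X_0,\dots,X_{r-1}\subseteq\mathbb N$ and $c\in\mathbb N$ satisfy $\min_{i<r}K(X_i\upharpoonright_n)\le K(n)+c$ for all $n$. Then some $X_i$ is $K$-trivial.*

The case $r=2$ says that the answer to the question is **no**. Sections 3 to 8 prove Theorem 1. Section 9 returns to the sharpness of its hypotheses.

**Standing assumption for Sections 3–8.** Suppose Theorem 1 fails. Fix the *least* $r$ for which it fails, and a counterexample $X_0,\dots,X_{r-1},c$; no $X_i$ is $K$-trivial. For $r=1$ the theorem is the definition of $K$-triviality, so $r\ge2$. The sets $T_n$ and the bound $\kappa$ refer to this $c$.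

## 3. A least counterexample consists of $\Delta^0_2$ sets

The purpose of this section is to make the $X_i$ accessible to a computable construction. A set is $\Delta^0_2$ if it is computable from the halting problem $\emptyset'$; by the limit lemma, this holds exactly if $X=\lim_sX_s$ pointwise for a computable sequence $(X_s)$. A $\Pi^0_1(\emptyset')$ class is the class of infinite paths through a $\emptyset'$-computable binary tree.

**Lemma 1.** *All $X_i$ are $\Delta^0_2$.*

**Step 1: each index is indispensable at infinitely many lengths.** Let $A_j=\{n: X_i\upharpoonright_n\notin T_n\text{ for all }i\ne j\}$. If $A_j$ were finite, then after increasing $c$ to cover the finitely many $n\in A_j$, the $r-1$ sets $X_i$ with $i\ne j$ would be a counterexample, against the minimality of $r$. So $A_j$ is infinite.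

**Step 2: thin out $A_j$ so that only finitely many sets can be low infinitely often on it.** For each $\ell$ and each $n\ge\ell$, the set $\{\sigma\upharpoonright_\ell:\sigma\in T_n\}$ is one of finitely many subsets of $2^\ell$. So there are infinite sets $A_j\supseteq I_0\supseteq I_1\supseteq\cdots$ such that this subset is the same set $G^j_\ell$ for all $n\in I_\ell$ with $n\ge\ell$. Choose $J_j=\{n_0<n_1<\cdots\}$ with $n_\ell\in I_\ell$. Then for each $\ell$,
$$\{\sigma\upharpoonright_\ell:\sigma\in T_n\}=G^j_\ell\quad\text{for almost all }n\in J_j .$$
Let $F_j=\{Z:\forall\ell\ Z\upharpoonright_\ell\in G^j_\ell\}$. Since $|G^j_\ell|\le\kappa$ for all $\ell$, and $\kappa+1$ distinct sets have $\kappa+1$ distinct initial segments of some length, $|F_j|\le\kappa$. Moreover,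
$$\text{if } Z\upharpoonright_n\in T_n\text{ for infinitely many }n\in J_j,\text{ then }Z\in F_j,\tag{3}$$
because then, for each $\ell$, $Z\upharpoonright_\ell\in\{\sigma\upharpoonright_\ell:\sigma\in T_n\}=G_\ell^j$ for some $n\in J_j$.

**Step 3: isolate the tuple.** The set $\{X_0,\dots,X_{r-1}\}\cup\bigcup_jF_j$ is finite. Choose $\ell$ such that any two distinct elements of it differ below $\ell$. Let $Q$ be the class of all tuples $(Z_0,\dots,Z_{r-1})$ with $Z_i\upharpoonright_\ell=X_i\upharpoonright_\ell$ for all $i$ and $\forall n\,\exists i\ Z_i\upharpoonright_n\in T_n$. Since $K\le_T\emptyset'$, $Q$ is a $\Pi^0_1(\emptyset')$ class. It contains $(X_0,\dots,X_{r-1})$. We show that it contains nothing else.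

Let $(Z_i)\in Q$ and $S=\{i:Z_i=X_i\}$. Suppose $j\notin S$. Let $n\in J_j\subseteq A_j$. For $i\in S$ we have $i\ne j$, so $Z_i\upharpoonright_n=X_i\upharpoonright_n\notin T_n$. Hence some $i\notin S$ has $Z_i\upharpoonright_n\in T_n$. By the pigeonhole principle one $i\notin S$ works for infinitely many $n\in J_j$, and $Z_i\in F_j$ by (3). Since $Z_i\upharpoonright_\ell=X_i\upharpoonright_\ell$, the choice of $\ell$ gives $Z_i=X_i$, contradicting $i\notin S$.

**Step 4: compute the tuple from $\emptyset'$.** Consider the $\emptyset'$-computable tree of tuples of strings of a common length $h$ that agree with the $X_i\upharpoonright_\ell$ and satisfy the second condition for all $n\le h$. Its only path is $(X_i)_{i<r}$. By König's lemma, above every other node of a given height there are only finitely many nodes. So to find the $X_i\upharpoonright_{h_0}$, use $\emptyset'$ to search for a height $h\ge h_0$ at which all nodes agree up to $h_0$; the search terminates. $\square$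

From now on fix computable approximations $X_{i,s}\to X_i$. This soft argument stops here: being $\Delta^0_2$ is all it yields, and we want $K$-triviality. The rest must be dynamic.

## 4. Weights, answers, and what a single strategy can do

To prove that $X_i$ is $K$-trivial, it suffices by the coding theorem to find a lower semicomputable $\nu$ with $\sum_x\nu(x)\le1$ and $\nu(X_i\upharpoonright_m)\ge2^{-K(m)-O(1)}$. We extract $\nu$ from the hypothesis by forcing short descriptions to appear.

Suppose we *place* numbers $n$ with weights $\mu(n)$, of total at most $1$. The coding theorem gives $K(n)\le-\log_2\mu(n)+O(1)$, and the hypothesis forces $K(X_i\upharpoonright_n)\le b-\log_2\mu(n)$ for some $i$, where $b$ is a constant. We regard the appearance of such a description as an *answer* by an opponent. The opponent's answers are paid for from $\sum_\sigma2^{-K(\sigma)}\le1$: each string $\sigma$ of length $n$ that is so described costs at least $2^{-b}\mu(n)$.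

Here is the first strategy to try, say for $r=2$, aiming at $X_0$. Call a program $p\in\mathrm{dom}\,U$ a *request*, for the number $m=U(p)$. For each request $p$ place numbers $n>m$ of total weight $2^{-a-|p|}$ and wait for $X_0\upharpoonright_n$ to be described. If this always happens, the paid weight sitting on strings that extend $x=X_0\upharpoonright_m$ is at least $2^{-b-a-|p|}$, which is what $\nu$ needs. If the approximation to $X_0\upharpoonright_m$ changes from $x$ to $x'$, we wait for new answers on the same $n$. As long as the opponent answers with $X_0$, the old numbers serve for $x'$ as well, and nothing new needs to be placed.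

The strategy stops working when the opponent describes $X_0\upharpoonright_n$ while $X_0\upharpoonright_m$ looks like $x$, then changes $X_0\upharpoonright_m$ to $x'$, and now answers with $X_1\upharpoonright_n$ instead. The number $n$ is useless for $x'$, and fresh weight must be placed. This can repeat a number of times over which we have no control, whereas the total weight must stay below $1$.

The natural repair is to recycle. The number $n$ has just been answered by $X_1$, so hand it to a second strategy, working for $X_1$; if that fails in the same way, hand it to a third one working for $X_0$, and so on. If each transfer cost the opponent a *new* string of length $n$, then after many transfers its budget would be exhausted. But it need not cost a new string: a $\Delta^0_2$ approximation may *return* to an old value, and then an old description of $X_1\upharpoonright_n$ is correct again at no cost.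

Three features of the construction below deal with this.

1. A strategy of level $k\ge2$ does not place numbers. It creates a sub-strategy of level $k-1$, which collects discarded numbers for it and is killed as soon as the value of $X_i\upharpoonright_m$ for which it collects is no longer current. So while a number travels up to level $k$, the relevant value did not change.
2. The sets served by the levels rotate through $X_0,\dots,X_{r-1}$, so any $r$ consecutive levels serve all of them.
3. Each strategy remembers *all* numbers ever delivered to it, including those that have left, together with all their past answers. If $X_i\upharpoonright_m$ returns to an old value $x$, the old deliveries count again, and no new weight is collected for $x$. This will show that returns can help the opponent only on a small total weight.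

## 5. Runs, pools and rounds

We now give the construction. Let $U_s$ be a computable increasing approximation of $U$ with finite domains, and $K_s(\sigma)=\min\{|p|:U_s(p)=\sigma\}$ ($\infty$ if there is none). We write $\sigma\succeq x$ if $\sigma$ extends $x$. For each $b\in\mathbb N$ the construction, uniformly in $b$, places numbers $n$ with weights $\mu(n)=\mu_b(n)$, each a power of $2$; $\mu(n)=0$ if $n$ is never placed. Put
$$q=2^{b+3}r,\qquad L=rq,\qquad \varepsilon=\text{a power of }2\text{ with }\varepsilon\le\tfrac1{8r}.$$

**Answers.** For placed $n$ let $D_n[s]=\{\sigma\in2^n:K_s(\sigma)\le b-\log_2\mu(n)\}$ and $D_n=\bigcup_sD_n[s]$. If $\sigma\in D_n$ then $\mu(n)\le2^b2^{-K(\sigma)}$. Strings in different $D_n$ have different lengths, so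
$$\sum_n\mu(n)|D_n|\le2^b\sum_\sigma2^{-K(\sigma)}\le2^b.\tag{4}$$

**Rounds and used pairs.** Let $s_0=0$. Round $t\ge1$ takes place at stage $s_t$, the least $s>s_{t-1}$ such that for every $n$ placed in an earlier round there is $i$ with $X_{i,s}\upharpoonright_n\in D_n[s]$. If there is no such $s$, the construction is stuck forever. Write $X_i^t=X_{i,s_t}$. A number $n$ placed before round $t$ *uses* the pair $(i,\sigma)$ at round $t$ if $\sigma=X_i^t\upharpoonright_n\in D_n[s_t]$; the pair has *type* $i$. So $n$ uses at least one pair at every round after the round of its placement. Let $P_n^t$ be the set of all pairs used by $n$ at rounds $\le t$. It only grows with $t$.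

**Runs.** A run $\rho$ is one copy of a strategy. It has a level $k\in\{1,\dots,L\}$, a type $i(\rho)<r$ with $i(\rho)\equiv k\pmod r$, a goal $V(\rho)$, and a number $N(\rho)\ge1$, meaning that $\rho$ is the $N(\rho)$-th run created. Let $a(\rho)$ be the least $a$ with
$$2^{2-a}\le\varepsilon\min\bigl(V(\rho),2^{-N(\rho)}\bigr).\tag{5}$$
The *root* is the unique run of level $L$; it is created at the beginning, with goal $\frac12$. A run is *active* from its creation until it is terminated, if ever.

**Requests, pools, deliveries.** For $p\in\mathrm{dom}\,U$ put $m_p=U(p)$ and $v(\rho,p)=2^{-a(\rho)-|p|}$; this is the weight that $\rho$ wants for request $p$. For each $p$ the run has a set $\mathrm{pool}(\rho,p)$ of numbers, initially empty, and $\mathrm{del}(\rho,p)$ is the set of all numbers ever put into it so far. For $|x|=m_p$ let, at any moment of round $t$,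
$$S^t(\rho,p,x)=\sum\bigl\{\mu(n):n\in\mathrm{del}(\rho,p),\ \exists\sigma\succeq x\ (i(\rho),\sigma)\in P_n^t\bigr\}.$$
This is the memory announced in Section 4. It refers to $\mathrm{del}$ and not to the pool, and it never decreases. A non-root run $\rho$ has a *parent* $\rho'$ one level higher and a *base* $(p,x)$, where $p$ is a request of $\rho'$ and $|x|=m_p$.

**Round $t$.**

* **Step A (kill runs whose base is false).** For each active non-root run $\rho$ with parent $\rho'$ and base $(p,x)$: if $X^t_{i(\rho')}\upharpoonright_{m_p}\ne x$, terminate $\rho$ and all its descendants.
* **Step B (move useless numbers up).** For $k=1,\dots,L$ in this order, for each active run $\rho$ of level $k$, each $p$, and each $n\in\mathrm{pool}(\rho,p)$ (including numbers that arrived during this round), one at a time: if no pair $(i(\rho),\sigma)\in P_n^t$ has $\sigma\succeq X^t_{i(\rho)}\upharpoonright_{m_p}$, remove $n$ from the pool; $n$ is *output* by $\rho$. If $k<L$ and $\rho$ has parent $\rho'$ and base $(p',x')$, put $n$ into $\mathrm{pool}(\rho',p')$. If $k=L$, $n$ becomes *final*. As soon as the total weight ever output by $\rho$ is $\ge V(\rho)$, $\rho$ *returns*: it and all its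 descendants are terminated at once. If the root returns, the construction stops.
* **Step C (ask for more weight).** For levels $k=L,\dots,1$, for each active run $\rho$ of level $k$ (including those just created) and each $p\in\mathrm{dom}\,U_{s_t}$, let $x=X^t_{i(\rho)}\upharpoonright_{m_p}$. If $S^t(\rho,p,x)<v(\rho,p)$, then:
  - if $k=1$: place a fresh number $n$, larger than all previously placed numbers and all $m_{p'}$ with $p'\in\mathrm{dom}\,U_{s_t}$, with $\mu(n)=v(\rho,p)$, into $\mathrm{pool}(\rho,p)$;
  - if $k\ge2$ and there is no active run with parent $\rho$ and base request $p$: create a run of level $k-1$ with parent $\rho$, base $(p,x)$ and goal $v(\rho,p)$.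

Pools of terminated runs are frozen. At each round only finitely many runs, requests and numbers are involved, so the construction is computable, uniformly in $b$.

**Example (the journey of one number).** Let $r=2$, so levels $1,3,\dots$ have type $1$ and levels $2,4,\dots$ have type $0$. Here are hypothetical data for the number $n=4$. At round $5$ it is placed by a run $\rho_1$ of level $1$ for a request $p_1$ with $m_{p_1}=3$, while $X_1^5\upharpoonright_3=010$. The run $\rho_1$ has parent $\rho_2$ of type $0$ and base $(p_2,11)$, with $m_{p_2}=2$. The bases of $\rho_2,\rho_3,\dots$ are assumed to stay true in these rounds. Then let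

| round | $X_0\upharpoonright_4$ | $X_1\upharpoonright_4$ | $D_4$ so far | pairs used |
|---|---|---|---|---|
| 6 | 1110 | 0100 | 0100 | (1, 0100) |
| 7 | 1100 | 0110 | 0100, 1100 | (0, 1100) |
| 8 | 1000 | 0100 | 0100, 1100 | (1, 0100) |

At round $6$ the pair $(1,0100)$ extends $X_1^6\upharpoonright_3=010$, so $\rho_1$ keeps $n$. At round $7$ no type-$1$ pair of $n$ extends $X_1^7\upharpoonright_3=011$. So $\rho_1$ outputs $n$ into $\mathrm{pool}(\rho_2,p_2)$, where $\rho_2$ examines it in the same Step B and keeps it, because $(0,1100)$ extends $X_0^7\upharpoonright_2=11$. At round $8$ we have $X_0^8\upharpoonright_2=10$. Step A kills $\rho_1$, and in Step B $\rho_2$ outputs $n$. At round $8$ the number has moved up, and the opponent paid nothing: $X_1\upharpoonright_3$ returned to $010$, and the old pair $(1,0100)$ was used again.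

**Bookkeeping.** We record what the rules give immediately.

* Every ancestor of an active run is active, since termination of a run terminates its descendants. So numbers are only ever put into pools of active runs.
* In Step B a level-$k$ run receives numbers only from level $k-1$, hence before it is itself processed. So if $\rho$ is still active at the end of Step B, every number in its pools at that time has been examined by $\rho$ in this round and was kept. If $\rho$ outputs $n$ at round $t$, then $\rho$ was active at all rounds from the arrival of $n$ up to $t$, and $n$ was examined at each of them: at the arrival round too if $n$ arrived in Step B, and from the next round on if $n$ was placed in Step C.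
* A number moves only to higher levels, along the chain of ancestors of the run that placed it. So it enters each $\mathrm{del}(\rho,p)$ at most once, and for fixed $\rho$ it enters $\mathrm{del}(\rho,p)$ for at most one $p$.

## 6. The total weight stays below 1

We must be allowed to apply the coding theorem to $\mu$. This section provides the bound, whatever the opponent does.

**Lemma 2.** (a) *A run $\rho$ outputs total weight $<2V(\rho)$. The root outputs at most $\frac12+\varepsilon$.* (b) *The weight of $\mathrm{pool}(\rho,p)$ is always $<3v(\rho,p)$. The total weight in the pools of $\rho$ is $\le\varepsilon2^{-N(\rho)}$.* (c) $\sum_n\mu(n)\le1$.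

*Proof.* (a) Single numbers are light compared with goals. Let $n$ be placed by $\rho_1$ with ancestors $\rho_2,\dots,\rho_L$. Then $\mu(n)\le2^{-a(\rho_1)}\le\varepsilon V(\rho_1)/4$ by (5). Also, $V(\rho_k)$ is some $v(\rho_{k+1},p)$, so $V(\rho_k)\le2^{-a(\rho_{k+1})}\le V(\rho_{k+1})$. Hence $\mu(n)\le V(\rho_k)$ for all $k$, and $\mu(n)\le\varepsilon$. A run that returns has output less than its goal before its last output, so in total less than $V(\rho)+V(\rho)$; for the root, less than $\frac12+\varepsilon$. A run that never returns has output less than $V(\rho)$ at every moment, so at most $V(\rho)$ in total.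

(b) Suppose $\rho$ is active after Step B of round $t$, and let $x=X^t_{i(\rho)}\upharpoonright_{m_p}$. Every $n\in\mathrm{pool}(\rho,p)$ was examined and kept, so it has a pair $(i(\rho),\sigma)\in P_n^t$ with $\sigma\succeq x$. Thus the pool weighs at most $S^t(\rho,p,x)$. If Step C then places a number or creates a run for $(\rho,p)$, we have $S^t(\rho,p,x)<v(\rho,p)$, so the pool weighs $<v(\rho,p)$ at that moment. A placement adds $v(\rho,p)$. A created run has goal $v(\rho,p)$ and adds $<2v(\rho,p)$ in its whole life, by (a); and at most one run with parent $\rho$ and base request $p$ is active at a time. There are no other additions. So the pool always weighs $<3v(\rho,p)$. Summing over $p$ and using $\sum_p2^{-|p|}\le1$, the pools of $\rho$ weigh at most $3\cdot2^{-a(\rho)}\le\varepsilon2^{-N(\rho)}$ by (5).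

(c) At any time each placed number is final or lies in exactly one pool of one run, active or terminated. By (a) and (b) the total is at most $\frac12+\varepsilon+\sum_{N\ge1}\varepsilon2^{-N}=\frac12+2\varepsilon\le1$. $\square$

## 7. Every $r$ levels cost a new pair, except on a small weight

The goal of this section is the following lemma. It says that the opponent cannot push weight $\frac12$ all the way through the $L$ levels.

**Lemma 3.** *The root never returns.*

The plan is as follows. For a final number we count the used pairs at the moments when it changes level. We show that the count grows in every block of $r$ consecutive levels, unless the number profited from a return. Then we show that the numbers that profited have small weight, and (4) is violated.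

**Notation for one final number.** Let $n$ be final. It was placed by a run $\rho_1$ with ancestors $\rho_2,\dots,\rho_L$, where $\rho_L$ is the root; all of these were created by the round of placement. Let $i_k=i(\rho_k)$. Let $p_1$ be the request for which $n$ was placed, and for $k\ge2$ let $(p_k,z_k)$ be the base of $\rho_{k-1}$. Put $m_k=m_{p_k}$. Let $\tau_1$ be the round of placement, $\tau_k$ for $2\le k\le L$ the round when $n$ enters $\mathrm{pool}(\rho_k,p_k)$, and $\tau_{L+1}$ the round when $n$ becomes final. So $\rho_k$ outputs $n$ at round $\tau_{k+1}$, and $\tau_1<\tau_2\le\dots\le\tau_{L+1}$. Let $z_1=X^{\tau_1}_{i_1}\upharpoonright_{m_1}$ and $u_k=|P_n^{\tau_k}|$. Note $P_n^{\tau_1}=\emptyset$. Since $n$ was fresh and $\mathrm{dom}\,U_s$ increases with $s$, $n>m_k$ for all $k$.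

**Step 1: while $n$ travels to level $k$, the value $z_k$ is current.** For $k\ge2$,
$$X^t_{i_k}\upharpoonright_{m_k}=z_k\quad\text{for all rounds }t\text{ from the creation of }\rho_{k-1}\text{ up to }\tau_k,\tag{6}$$
in particular for $t\in[\tau_1,\tau_k]$. Indeed, $\rho_{k-1}$ was created with this equality and survived Step A up to round $\tau_k$. Hence all pairs $(i_k,\sigma)\in P_n^{\tau_k}$ have $\sigma\succeq z_k$; for $k=1$ this holds vacuously.

**Step 2: a used pair off $z_k$ is new.** Call $n$ *dirty at $k$* if some $(i_k,\sigma)\in P_n^{\tau_{k+1}}$ has $\sigma\not\succeq z_k$, and *clean at $k$* otherwise. By Step 1 the witnessing pair is not in $P_n^{\tau_k}$, so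
$$\text{if }n\text{ is dirty at }k,\text{ then }u_{k+1}\ge u_k+1.\tag{7}$$

**Step 3: a clean number leaves level $j$ at once or at a time that does not depend on $n$.** For $j\ge2$ let $t_j$ be the first round after the creation of $\rho_{j-1}$ with $X^t_{i_j}\upharpoonright_{m_j}\ne z_j$, if it exists. It depends only on $\rho_{j-1}$, hence only on $\rho_k$ for any $k<j$, since a run determines its ancestors. By (6), $t_j>\tau_j$. We claim, for $j\ge2$:
$$\text{if }n\text{ is clean at }j,\text{ then }\tau_{j+1}=\tau_j,\text{ or }t_j\text{ exists and }\tau_{j+1}=t_j.\tag{8}$$
Suppose $\tau_{j+1}\ne\tau_j$. Then $\rho_j$ examined $n$ at round $\tau_j$ and did not output it. So there is $(i_j,\sigma)\in P_n^{\tau_j}$ with $\sigma\succeq X^{\tau_j}_{i_j}\upharpoonright_{m_j}=z_j$. Used pairs persist, so $\rho_j$ does not output $n$ at any round $t\ge\tau_j$ preceding $t_j$, nor ever if $t_j$ does not exist. Since $\rho_j$ does output $n$, $t_j$ exists and $\tau_{j+1}\ge t_j$. If $\tau_{j+1}>t_j$, then $n$ was examined at round $t_j$ and not output, so there is $(i_j,\sigma)\in P_n^{t_j}\subseteq P_n^{\tau_{j+1}}$ with $\sigma\succeq X^{t_j}_{i_j}\upharpoonright_{m_j}\ne z_j$. Then $\sigma\not\succeq z_j$,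 and $n$ is dirty at $j$, a contradiction.

**Step 4: isolate the numbers that profit from a return.** Call $n$ *bad at $k$* if

* $n$ is clean at $k$,
* $P_n^{\tau_{k+1}}$ contains a pair of type $i_k$, and
* for some $j$ with $k<j\le\min(k+r-1,L)$, $t_j$ exists and $X^{t_j}_{i_k}\upharpoonright_{m_k}=z_k$.

Badness does record a return. The pair of type $i_k$ extends $z_k$ by cleanness, and $\rho_k$ outputs $n$ at $\tau_{k+1}$, so $X^{\tau_{k+1}}_{i_k}\upharpoonright_{m_k}\ne z_k$. The value was $z_k$ at round $\tau_k$, and it is $z_k$ again at round $t_j>\tau_j\ge\tau_{k+1}$. If all approximations were increasing enumerations of c.e. sets, a value once left would never come back, and no number would be bad. In the example of Section 5 we have $\tau_1=5$, $\tau_2=7$, $\tau_3=8=t_2$, $z_1=010$; if that number becomes final, it is bad at $1$, with $j=2$.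

**Step 5: bad numbers weigh little.** This is where the memory $S$ pays off. The reason in one sentence: at the single round $t_j$, which is determined by the run alone, only one string $x$ is the current value, and only a bounded amount of weight was ever collected for this $x$.

**Claim 1.** *The total weight of final numbers that are bad at some level is at most $(r-1)\varepsilon$.*

*Proof.* Fix a run $\rho$ of level $k$ and $j\in(k,\min(k+r-1,L)]$. This determines $t_j$; assume that it exists. Fix also $p$, and let $x=X^{t_j}_{i(\rho)}\upharpoonright_{m_p}$. Call a final $n\in\mathrm{del}(\rho,p)$ *considered* if it is clean at $k$, $P_n^{\tau_{k+1}}$ contains a pair of type $i(\rho)$, and $z_k=x$. We show that the considered numbers have total weight at most $3v(\rho,p)$.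

*Case $k\ge2$.* Let $n$ be considered. Suppose no pair $(i_k,\sigma)\in P_n^{\tau_k}$ had $\sigma\succeq z_k=X^{\tau_k}_{i_k}\upharpoonright_{m_k}$. Then $\rho$ would output $n$ at round $\tau_k$, i.e. $\tau_{k+1}=\tau_k$. By Step 1 all type-$i_k$ pairs of $P_n^{\tau_k}$ extend $z_k$, so $P_n^{\tau_{k+1}}=P_n^{\tau_k}$ would contain no pair of type $i(\rho)$ at all, contrary to assumption. So there is such a pair, and $n$ contributes to $S(\rho,p,x)$ from its entry on.

Considered numbers are delivered by runs with parent $\rho$ and base $(p,x)$, of which at most one is active at a time. At any given moment, look at the last such run created so far. At its creation $x$ was the current value, so $S(\rho,p,x)<v(\rho,p)$. Hence the considered numbers that entered earlier weigh $<v(\rho,p)$. All considered numbers that entered later come from this last run, hence weigh $<2v(\rho,p)$ by Lemma 2(a). So at every moment the considered numbers delivered so far weigh $<3v(\rho,p)$, and in total they weigh at most $3v(\rho,p)$.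

*Case $k=1$.* Let $n$ be considered. Round $\tau_1+1\le\tau_2$ exists, and $\rho$ examines $n$ there. If $P_n^{\tau_1+1}$ contained no pair of type $i_1$, then $\rho$ would output $n$ at that round. Then $\tau_2=\tau_1+1$, and $P_n^{\tau_2}$ would contain no pair of type $i_1$, contrary to assumption. So some $(i_1,\sigma)\in P_n^{\tau_1+1}\subseteq P_n^{\tau_2}$, and by cleanness $\sigma\succeq z_1=x$. Thus $n$ contributes to $S(\rho,p,x)$ from round $\tau_1+1$ on. At most one number per round is placed for $(\rho,p)$, and a considered number is placed only if $S(\rho,p,x)<v(\rho,p)$, as $z_1=x$ is the current value at its placement. So when a considered number is placed, the previously placed considered numbers weigh $<v(\rho,p)$. Since each placement adds $v(\rho,p)$, the total is at most $2v(\rho,p)$.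

A final number that passes through $\rho$ and is bad at level $k$ is considered for some $j$ and for $p=p_k$. Summing over $p$ and over the at most $r-1$ values of $j$, these numbers weigh at most $(r-1)\cdot3\cdot2^{-a(\rho)}\le(r-1)\varepsilon2^{-N(\rho)}$ by (5). Summing over all runs gives the claim. $\square$

**Step 6: numbers that are not bad acquire new pairs.** Here the rotation of types is used.

**Claim 2.** *If the final number $n$ is not bad at any level, and $1\le k$, $k+r-1\le L$, then $u_{k+r}\ge u_k+1$.*

*Proof.* Suppose $u_{k+r}=u_k$, and put $h=k+r-1$, $\tau=\tau_{h+1}$. Then $P_n^{\tau_k}=\dots=P_n^\tau=:W$, and by (7) $n$ is clean at $k,\dots,h$. As $\tau>\tau_1$, $n$ uses some pair $(i,\sigma)\in W$ at round $\tau$, so $\sigma=X_i^\tau\upharpoonright_n$. The $r$ consecutive levels $k,\dots,h$ have all types, so there is a unique $j\in\{k,\dots,h\}$ with $i_j=i$. Since $n>m_j$,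
$$\sigma\succeq X^\tau_{i_j}\upharpoonright_{m_j}.\tag{9}$$

Since $\rho_h$ outputs $n$ at round $\tau$, no pair of type $i_h$ in $P_n^\tau$ extends $X^\tau_{i_h}\upharpoonright_{m_h}$. By (9), $j\ne h$, so $j<h$. As $(i_j,\sigma)\in W=P_n^{\tau_{j+1}}$ and $n$ is clean at $j$, we have $\sigma\succeq z_j$. Together with (9), $X^\tau_{i_j}\upharpoonright_{m_j}=z_j$.

If $\tau_{j'+1}=\tau_{j'}$ for all $j'$ with $j<j'\le h$, then $\tau=\tau_{j+1}$, so $\rho_j$ outputs $n$ at round $\tau$. This is impossible by (9), since $(i_j,\sigma)\in P_n^\tau$. So let $j'\in(j,h]$ be largest with $\tau_{j'+1}>\tau_{j'}$; then $\tau=\tau_{j'+1}$. Since $n$ is clean at $j'\ge2$, (8) gives $\tau=\tau_{j'+1}=t_{j'}$. Moreover $j<j'\le h\le\min(j+r-1,L)$. So $n$ is clean at $j$, the set $P_n^{\tau_{j+1}}=W$ contains the pair $(i_j,\sigma)$ of type $i_j$, and $X^{t_{j'}}_{i_j}\upharpoonright_{m_j}=z_j$. Thus $n$ is bad at $j$, a contradiction. $\square$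

**Step 7: the opponent's budget is exceeded.** *Proof of Lemma 3.* Suppose the root returns. Then the final numbers weigh at least $\frac12$. By Claim 1, those that are bad at no level weigh at least $\frac12-(r-1)\varepsilon\ge\frac14$. Apply Claim 2 at $k=1,1+r,\dots,1+r(q-1)$; the last block ends at level $rq=L$. So each of these numbers has $|P_n^{\tau_{L+1}}|=u_{1+rq}\ge q$. All pairs $(i,\sigma)\in P_n^{\tau_{L+1}}$ have $i<r$ and $\sigma\in D_n$, so $|D_n|\ge q/r$. Hence
$$\sum_n\mu(n)|D_n|\ge\frac14\cdot\frac qr=2^{b+1},$$
contradicting (4). $\square$

Neither Lemma 2 nor Lemma 3 used the hypothesis on the $X_i$ or the convergence of the approximations. Both enter now.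

## 8. A permanent run of least level makes its set $K$-trivial

**Step 1: choose $b$ so that the construction has infinitely many rounds.** The constructions are uniformly computable in $b$. By Lemma 2(c) and $\sum_b\frac1{(b+1)(b+2)}=1$, the function $\mu^*(n)=\sum_b\frac{\mu_b(n)}{(b+1)(b+2)}$ is lower semicomputable with $\sum_n\mu^*(n)\le1$. By the coding theorem there is $d_0$ such that for all $b,n$ with $\mu_b(n)>0$,
$$K(n)\le-\log_2\mu_b(n)+\log_2((b+1)(b+2))+d_0 .$$
Since $d_0$ does not depend on $b$, we can fix $b$ with $b\ge c+d_0+\log_2((b+1)(b+2))$, and we consider the construction for this $b$. For every placed $n$,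
$$\min_iK(X_i\upharpoonright_n)\le K(n)+c\le b-\log_2\mu(n),$$
so $X_i\upharpoonright_n\in D_n$ for some $i$. Since the approximations converge, for any finite set of placed numbers all sufficiently large $s$ satisfy the condition in the definition of $s_t$. So the construction is never stuck, and by Lemma 3 it is never stopped by the root. There are infinitely many rounds.

**Step 2: choose the run.** Call a run *permanent* if it is created and never terminated. The root is permanent: it does not return, and Step A does not apply to it. All ancestors of a permanent run are permanent. Let $\rho$ be a permanent run of *minimal level* $k$, and let $i=i(\rho)$, $a=a(\rho)$. We show that $X_i$ is $K$-trivial.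

**Step 3: $\rho$ gets the weight it wants for the true value of every request.**

**Claim 3.** *For each $p\in\mathrm{dom}\,U$ there is $t$ such that $S^t(\rho,p,X_i\upharpoonright_{m_p})\ge v(\rho,p)$ at some moment of round $t$.*

*Proof.* Suppose not, and let $x=X_i\upharpoonright_{m_p}$. Take $t_0$ such that $\rho$ exists before round $t_0$, $p\in\mathrm{dom}\,U_{s_{t_0}}$, and $X_i^t\upharpoonright_{m_p}=x$ for all $t\ge t_0$.

If $k=1$, then at every round $t\ge t_0$ Step C places a new number of weight $v(\rho,p)$. This contradicts Lemma 2(c).

Let $k\ge2$. At the end of every round $t\ge t_0$ there is an active run with parent $\rho$ and base request $p$, since Step C creates one if there is none. Its base is $(p,x)$: if it existed before Step C, it survived Step A of round $t$; otherwise it was created in round $t$ with the current value. By minimality of $k$ it is not permanent. It is never terminated through Step A applied to its own base, as $X_i^{t'}\upharpoonright_{m_p}=x$ for all $t'\ge t_0$. It is not terminated through the termination of $\rho$ or of an ancestor of $\rho$, as these are permanent. So it must return. Hence infinitely many such runs return. Each of them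 delivers numbers of total weight $\ge v(\rho,p)$ to $\mathrm{del}(\rho,p)$, and all these numbers are distinct, since a number enters $\mathrm{del}(\rho,p)$ at most once. This contradicts Lemma 2(c). $\square$

**Step 4: turn the weight into descriptions.** For strings $x$ define
$$\nu(x)=2^{-b}\sum\bigl\{\mu(n):\ n\in\mathrm{del}(\rho,p)\text{ at some time, for some }p\text{ with }m_p=|x|;\ \sigma\in D_n;\ \sigma\succeq x\bigr\},$$
the sum being over pairs $(n,\sigma)$. This $\nu$ is lower semicomputable, with the finite information that identifies $\rho$ built in. Each $n$ enters $\mathrm{del}(\rho,p)$ for at most one $p$, so each pair $(n,\sigma)$ contributes to only one $x$, namely $\sigma\upharpoonright_{m_p}$. By (4), $\sum_x\nu(x)\le2^{-b}\sum_n\mu(n)|D_n|\le1$.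

Given $m$, let $p$ be a shortest program with $U(p)=m$, so $|p|=K(m)$. Claim 3 provides numbers $n\in\mathrm{del}(\rho,p)$ of total weight at least $v(\rho,p)$, each with a used pair $(i,\sigma)$ such that $\sigma\succeq X_i\upharpoonright_m$; and $\sigma\in D_n$ by the definition of use. Hence
$$\nu(X_i\upharpoonright_m)\ge2^{-b}v(\rho,p)=2^{-b-a-K(m)} .$$
Since $a$ and $b$ do not depend on $m$, the coding theorem gives $K(X_i\upharpoonright_m)\le K(m)+O(1)$ for all $m$. So $X_i$ is $K$-trivial, contradicting the standing assumption. This proves Theorem 1. $\blacksquare$

So the answer to the question is negative: if $\min\{K(X\upharpoonright_n),K(Y\upharpoonright_n)\}\le K(n)+c$ for all $n$, then $X$ or $Y$ is $K$-trivial. Equivalently, the known result for c.e. sets holds for arbitrary sets.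

## 9. Infinite families and growing slack

Theorem 1 needs a finite family and a constant bound.

**Theorem 2.**

(a) *For every finite family, $\sup_n\bigl(\min_{i<r}K(X_i\upharpoonright_n)-K(n)\bigr)<\infty$ if and only if some $X_i$ is $K$-trivial. Thus if no $X_i$ is $K$-trivial, then $\forall c\,\exists n\,\forall i<r\ K(X_i\upharpoonright_n)>K(n)+c$.*

(b) *This fails for infinite families: there are non-$K$-trivial $X_0,X_1,\dots$ and $c$ with $\forall n\ \min_iK(X_i\upharpoonright_n)\le K(n)+c$.*

(c) *For every $g:\mathbb N\to\mathbb N$ with $g(n)\to\infty$ there are non-$K$-trivial $X,Y$ and a constant $a_0$ with $\forall n\ \min\{K(X\upharpoonright_n),K(Y\upharpoonright_n)\}\le K(n)+g(n)+a_0$.*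

*Proof.* (a) "Only if" is Theorem 1. "If" is immediate: if $X_i$ is $K$-trivial with constant $d$, the supremum is at most $d$. The second sentence says that the supremum is infinite when no $X_i$ is $K$-trivial.

(b) Let $Z$ be Martin-Löf random and $X_i=0^iZ$. If $X_i$ were $K$-trivial, then, for this fixed $i$, $K(Z\upharpoonright_n)\le K(X_i\upharpoonright_{n+i})+O(1)\le K(n+i)+O(1)\le2\log_2(n+1)+O(1)$. This contradicts $K(Z\upharpoonright_n)\ge n-O(1)$. But $X_n\upharpoonright_n=0^n$, so $K(X_n\upharpoonright_n)\le K(n)+O(1)$ for every $n$.

(c) This is the alternating construction of Section 2, with (1) as its conclusion. $\blacksquare$
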